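# One order of frequencies for all of $L^1$: decreasing Fourier coefficients after a change on a small set

## 1. Why one would guess that no fixed order works

Take an integrable function $f$ on $[0,1]$. We may change it, but only on a small set that was chosen before $f$ was shown to us. We want the changed function $g$ to have Fourier coefficients whose moduli decrease along some enumeration of the frequencies, and we want the Fourier partial sums, taken both in that enumeration and in the natural order, to converge to $g$ in $L^1$. It is known (Theorem 0 below) that this can be done when the enumeration is allowed to depend on $f$. Can one enumeration serve all $f$?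

The guess that comes first is *no*. Suppose the enumeration is the natural one. Then every integrable function would have to become, after a change on a small fixed set, a function with $|c_0|>|c_1|>|c_2|>\cdots$. This includes a pure oscillation at frequency one million, and it includes functions with wild singularities anywhere. We fix the notation and then test the guess on simple cases.

Write $e_k(x)=e^{2\pi ikx}$. All functions are complex-valued unless called real, $\|\cdot\|$ is the norm of $L^1[0,1]$, and equality of functions is meant almost everywhere. For $f\in L^1[0,1]$,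
$$c_k(f)=\int_0^1f(t)e^{-2\pi ikt}\,dt,\qquad S_m(f)=\sum_{|k|\le m}c_k(f)e_k .$$

**Definition (odd rearrangement, greedy sum).** A rearrangement is a bijection $\sigma$ of $\mathbb Z$ with $\sigma(-k)=-\sigma(k)$; in particular $\sigma(0)=0$. The $m$-th greedy approximant of $f$ with respect to $\sigma$ is
$$G_m(f)=\sum_{|k|\le m}c_{\sigma(k)}(f)\,e_{\sigma(k)} .$$

The paper that poses the problem writes this sum over $1\le|k|\le m$. We include $k=0$ on purpose: the monotonicity condition (C1) below forces $c_0(g)\ne0$, and without the constant term $G_m(g)\to g$ could not hold.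

*Example.* Let $\sigma$ exchange $1$ and $2$, exchange $-1$ and $-2$, and fix all other integers. Let $c_0(g)=1$, $c_{\pm1}(g)=\frac14$, $c_{\pm2}(g)=\frac12$. Then $G_1(g)=1+\cos4\pi x$, while $S_1(g)=1+\frac12\cos2\pi x$. Along $\sigma$ the moduli begin $1>\frac12>\frac14$. For $\sigma(k)=k$ we have $G_m=S_m$.

**Theorem 0 (known; Theorem 3 of "On the m-term best approximation of functions and greedy algorithm", http://www.naun.org/main/NAUN/puremath/2016/a102019-083.pdf).** For any $\epsilon>0$ there is a measurable $E\subset[0,1]$ with $|E|>1-\epsilon$ such that for every $f\in L^1[0,1]$, not a.e. zero, there are $g\in L^1[0,1]$ with $g=f$ on $E$ and a rearrangement $\sigma_f$ such that, with $G_m$ taken with respect to $\sigma_f$: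

- (C1) $|c_{\sigma_f(k)}(g)|>|c_{\sigma_f(k+1)}(g)|$ for all $k\ge0$;
- (C2) $\|G_m(g)\|\le3\|g\|\le12\|f\|$ for all $m$, and $\|G_m(g)-g\|\to0$;
- (C3) $\|S_m(g)\|\le3\|g\|\le12\|f\|$ for all $m$, and $\|S_m(g)-g\|\to0$.

The paper asks whether $\sigma_f$ can be chosen independent of $f$. That is, for each $\epsilon$ we want $E$ and one $\sigma$, which may depend on $\epsilon$ and $E$, such that (C1)–(C3) can be reached with this $\sigma$ for every $f$.

## 2. Three tests in the natural order

Here $\sigma(k)=k$ throughout.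

*A constant.* Let $f=1$. The choice $g=f$ fails, because the coefficients are $1,0,0,\dots$ and $0>0$ is false. Condition (C1) forces every $c_k(g)$ with $k\ge0$ to be nonzero, so $g$ is never a trigonometric polynomial, even for the simplest $f$.

*One high frequency.* Let $f=e_N$, let $D=[0,1]\setminus E$ and suppose $|D|=\rho\in(0,1)$. The coefficient $c_N(f)=1$ must be brought down by a change on $D$ alone. This is possible: with
$$g=e_N\chi_E+\Big(1-\frac1\rho\Big)e_N\chi_D,\qquad c_N(g)=(1-\rho)+\Big(1-\frac1\rho\Big)\rho=0,$$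
and $\|g\|=(1-\rho)+(\frac1\rho-1)\rho=2(1-\rho)$. So a small set suffices to kill one coefficient, at the price of at most a factor $2$ in norm. But look at the other coefficients. Since $g=e_N-\rho^{-1}e_N\chi_D$, for $k\ne N$ we have $c_k(g)=-\rho^{-1}c_{k-N}(\chi_D)$. If $D$ is an interval, then $|c_{N+1}(g)|=\frac{\sin\pi\rho}{\pi\rho}$, which is close to $1$ for small $\rho$, while $|c_0(g)|\le\frac1{\pi\rho N}$. For large $N$ condition (C1) fails as badly as before. The mass at $N$ has only moved to its neighbors.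

*Positive coefficients.* The easiest functions with decreasing coefficients have $c_k(g)=c_{-k}(g)=a_k$ with $a_k\ge0$ decreasing. Suppose also $S_m(g)\to g$ in $L^1$. With $D_k(x)=\sum_{|i|\le k}e_i(x)=\frac{\sin(2k+1)\pi x}{\sin\pi x}$, Abel summation gives
$$|S_m(g)(x)|=\Big|\sum_{k=0}^{m-1}(a_k-a_{k+1})D_k(x)+a_mD_m(x)\Big|\le\frac{a_0}{\sin\pi x}\qquad(0<x<1).$$
A subsequence of $S_m(g)$ converges to $g$ a.e., so $|g|\le\sqrt2\,a_0$ a.e. on $[\frac14,\frac34]$. If $|E|>\frac12$, then $E\cap[\frac14,\frac34]$ has positive measure, and no such $g$ can agree on $E$ with an $f\in L^1$ that is essentially unbounded on $E\cap[\frac14,\frac34]$.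

So in this restricted class the guess "no" is right. The third test leaves one freedom unused: (C1) constrains moduli only, and the arguments of the coefficients are free. The second test suggests that the changed set should be spread out and not be an interval. With both freedoms the guess turns out to be wrong.

## 3. The natural order works, and the constant 2

**Theorem 1.** For every $\epsilon\in(0,1)$ there is a measurable $E\subset[0,1]$, $|E|>1-\epsilon$, such that for every $f\in L^1[0,1]$ (not a.e. zero) and every $\eta>0$ there is $g\in L^1[0,1]$ with $g=f$ on $E$ and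

- (A1) $|c_k(g)|=|c_{-k}(g)|$ and $|c_k(g)|>|c_{k+1}(g)|$ for all $k\ge0$;
- (A2) $\|S_m(g)-g\|\to0$, and $\|S_m(g)\|\le(1+\eta)\|g\|$ for all $m\ge0$;
- (A3) $\|g\|\le(2+\eta)\|f\|$.

If $f$ is real, $g$ can be taken real.

Take $\eta=1$ and $\sigma(k)=k$. Then $G_m=S_m$, so (C2) and (C3) coincide, $\|S_m(g)\|\le2\|g\|\le3\|g\|$ and $3\|g\|\le9\|f\|\le12\|f\|$. For $\epsilon\ge1$ use the set belonging to $\epsilon=\frac12$. So the answer to the question is *yes*, with a rearrangement that does not depend even on $\epsilon$ and $E$.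

Two complements are proved at the end. The first says that the factor $2$ seen in the second test cannot be avoided. The second says that the guess "no" is correct for some rearrangements, when the moduli are required to be even.

**Theorem 2 (the constants are sharp).** Let $\sigma$ be any rearrangement with $\sigma(-k)=-\sigma(k)$, let $|E|>0$, and let $A,B<\infty$. Suppose every $f\in L^1$ (not a.e. zero) has some $g=f$ on $E$ satisfying (C1) with $\sigma$, $\sup_m\|G_m(g)\|\le B\|f\|$ and $\|g\|\le A\|f\|$. Then $A\ge2$. The same holds if only real $f,g$ are considered.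

So the constant $2$ in (A3) cannot be lowered for any $f$-independent $\sigma$. The constant $1$ in (A2) cannot be lowered either, because $\|S_m(g)\|\to\|g\|$.

**Theorem 3 (not every $\sigma$ works under symmetry of moduli).** There is a rearrangement $\sigma$, $\sigma(-k)=-\sigma(k)$, such that every $g\in L^1$ with $|c_{-k}(g)|=|c_k(g)|$ for all $k$ (for example $g$ real) satisfying (C1) with $\sigma$ and $\sup_m\|G_m(g)\|<\infty$ lies in $L^2$. Hence for this $\sigma$ and any $E$ with $|E|>0$, no such $g$ agrees on $E$ with an $f\in L^1$ satisfying $f\notin L^2(E)$.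

## 4. Correction by a periodic factor, and the spike that survives

We first try to treat one piece $\gamma\chi_\Delta$, with $\Delta=[a,b)$, by a change on a spread-out small set. For an integer $L\ge2$ let
$$K_L(t)=\sum_{|l|<L}\Big(1-\frac{|l|}L\Big)e^{2\pi ilt}=\frac1L\Big(\frac{\sin\pi Lt}{\sin\pi t}\Big)^2,\qquad\varphi_L=1-K_L=-\sum_{1\le|l|<L}\Big(1-\frac{|l|}L\Big)e^{2\pi ilt}.$$
Here $K_L$ is the Fejér kernel; for instance $K_2(t)=1+\cos2\pi t$ and $\varphi_2(t)=-\cos2\pi t$. Write $\langle t\rangle=\operatorname{dist}(t,\mathbb Z)$. We use three facts: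
$$|\varphi_L|\le L,\qquad\int_0^1|\varphi_L|\le2,\qquad K_L(t)\le\frac1{4L\langle t\rangle^2}. \tag{1}$$
The first holds because $0\le K_L\le L$, the second because $\int_0^1K_L=1$, the third because $|\sin\pi t|\ge2\langle t\rangle$. So for large $L$ the function $\varphi_L$ is close to $1$ away from the integers, and deep negative wells near the integers make its mean zero.

The sensible first attempt is $T=\gamma\chi_\Delta(x)\,\varphi_L(Nx)$ with a large integer $N$. It is close to $\gamma$ on $\Delta$ off a small spread-out set, and it has no constant harmonic, so its low-frequency coefficients tend to $0$ as $N\to\infty$. Its coefficients are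
$$c_k(T)=-\gamma\sum_{1\le|l|<L}\Big(1-\frac{|l|}L\Big)c_{k-lN}(\chi_\Delta).$$
Put $k=l_0N$ with $1\le l_0<L$. The term $l=l_0$ gives $|\Delta|$, and the others tend to $0$ by the Riemann–Lebesgue lemma. Hence
$$c_{l_0N}(T)\to-\gamma\Big(1-\frac{l_0}L\Big)|\Delta|\qquad(N\to\infty). \tag{2}$$
This is the point where the attempt stops. The corrections must be put one after another along the frequency axis, each with all its coefficients below a bound $\beta$ set by the previous ones. By (2) the spike at $N$ has height about $|\gamma||\Delta|(1-\frac1L)$ *whatever* $N$ is, and cannot be pushed under $\beta$.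

Cutting $\Delta$ into pieces $\Delta_1,\Delta_2,\dots$ treated in turn does not help. Let $L\ge3$. By (2), the smallest spike of piece $i$ has height about $|\gamma||\Delta_i|/L$ and must exceed the largest spike of piece $i+1$, about $|\gamma||\Delta_{i+1}|(1-\frac1L)$. In the limit this means $|\Delta_{i+1}|\le|\Delta_i|/(L-1)$, so $|\Delta|\le|\Delta_1|\frac{L-1}{L-2}$: the first piece is nearly all of $\Delta$, and its first spike is as tall as before.

The remedy is to replace the phase $Nx$ by a *quadratic* phase $\theta(x)=J(\frac{x^2}2+Lx)$. Then the $l$-th harmonic $\chi_\Delta e^{2\pi il\theta}$ sweeps through about $lJ|\Delta|$ frequencies, and its spike of height $|\Delta|$ is flattened into a plateau of height about $(lJ)^{-1/2}$. This height tends to $0$ as $J\to\infty$. The information about $\Delta$ now sits in the arguments of the coefficients and in the position of the plateau.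

## 5. Fourier coefficients of a chirp on an interval

The next lemma says that the plateau is flat, with an $\ell^2$ error that tends to $0$. We recall the Fresnel integral $\int_{\mathbb R}e^{\pi i\lambda u^2}du=e^{i\pi/4}\lambda^{-1/2}$, $\lambda>0$.

**Lemma 1 (chirps).** Let $0\le a<b\le1$, $L\ge2$, $\lambda\ge1$,
$$c_k=\int_a^be^{2\pi i(\lambda x^2/2+\lambda Lx-kx)}dx,\qquad y_k=\frac k\lambda-L .$$
Put $d_k=\lambda^{-1/2}e^{i\pi/4-\pi i\lambda y_k^2}$ if $y_k\in[a,b]$ and $d_k=0$ otherwise. Then $\sum_{k\in\mathbb Z}|c_k-d_k|^2\le C\lambda^{-1/2}$ with $C$ absolute, and $|c_0|\le4\lambda^{-1/2}$.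

*Example.* For $a=0$, $b=1$, $\lambda=100$, $L=2$, the model $d_k$ has modulus $\frac1{10}$ at the $101$ frequencies $200,\dots,300$ and is $0$ elsewhere. Then $\sum|d_k|^2=1.01$, which fits with Parseval, since the chirp has $L^2$ norm $1$.

**Step 1: reduce to tails of the Fresnel integral.** Since $\frac{\lambda x^2}2+\lambda Lx-kx=\frac\lambda2\big((x-y_k)^2-y_k^2\big)$,
$$c_k=e^{-\pi i\lambda y_k^2}\int_{a-y_k}^{b-y_k}e^{\pi i\lambda u^2}du .$$
For $v\ge0$ let $t(v)=\big|\int_v^\infty e^{\pi i\lambda u^2}du\big|$. The integrand is even. If $y_k<a$ or $y_k>b$, the integral is a difference of two tails, and $d_k=0$. If $y_k\in[a,b]$, it is the full integral $e^{i\pi/4}\lambda^{-1/2}$ minus two tails. In each case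
$$|c_k-d_k|\le t(|y_k-a|)+t(|y_k-b|). \tag{3}$$

**Step 2: bound the tails.** For $v>0$, integration by parts gives
$$\int_v^\infty e^{\pi i\lambda u^2}du=-\frac{e^{\pi i\lambda v^2}}{2\pi i\lambda v}+\int_v^\infty\frac{e^{\pi i\lambda u^2}}{2\pi i\lambda u^2}du .$$
Both terms have modulus at most $\frac1{2\pi\lambda v}$, so $t(v)\le\frac1{\pi\lambda v}$. Moreover $t(v)\le2\lambda^{-1/2}$ for all $v\ge0$. If $v\ge\lambda^{-1/2}$ this follows from the bound just shown. If $v<\lambda^{-1/2}$, bound the integral over $[v,\lambda^{-1/2}]$ by its length and add $t(\lambda^{-1/2})\le\frac1\pi\lambda^{-1/2}$. Since $y_0=-L<a$ we have $d_0=0$, and (3) gives $|c_0|\le4\lambda^{-1/2}$.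

**Step 3: sum the squares.** The $y_k$ are spaced by $1/\lambda$. At most $2\sqrt\lambda+1$ of them satisfy $|y_k-a|\le\lambda^{-1/2}$, and these contribute at most $(2\sqrt\lambda+1)\frac4\lambda\le12\lambda^{-1/2}$ to $\sum_kt(|y_k-a|)^2$. On each side of $a$, the remaining distances $v$ exceed $\lambda^{-1/2}$ and are spaced by $1/\lambda$. Comparing with an integral, $\sum v^{-2}\le\lambda+\lambda\int_{\lambda^{-1/2}}^\infty v^{-2}dv=\lambda+\lambda^{3/2}$. By $t(v)\le\frac1{\pi\lambda v}$ the two sides together contribute at most $\frac2{\pi^2\lambda^2}(\lambda+\lambda^{3/2})\le\frac4{\pi^2}\lambda^{-1/2}$. So $\sum_kt(|y_k-a|)^2\le13\lambda^{-1/2}$, and the same holds for $b$. By (3), $|c_k-d_k|^2\le2t(|y_k-a|)^2+2t(|y_k-b|)^2$, so the claim holds with $C=52$. $\square$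

## 6. One interval: plateaus, gaps, and a strictly decreasing profile

**Lemma 2 (one interval).** Let $\Delta=[a,b)\subset[0,1)$ be nonempty, $\gamma\in\mathbb C\setminus\{0\}$, $\tau\in(0,\frac14)$, $L\ge\max(2,\tau^{-3})$ an integer, $\delta,\beta>0$, $M\in\mathbb Z_{\ge0}$. There are $M'>M$, a polynomial $Q=\sum_{M<|k|\le M'}q_ke_k$, a bounded function $T$ supported on $\Delta$, and a measurable set $e\subset\Delta$ with $|e|\le4\tau|\Delta|$ such that

- (i) $|q_k|=|q_{-k}|$ and $\beta>|q_{M+1}|>|q_{M+2}|>\dots>|q_{M'}|>0$;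
- (ii) $\|Q-T\|\le\delta$, $\|T\|\le2|\gamma||\Delta|+\delta$, and $|T-\gamma|\le\tau|\gamma|$ on $\Delta\setminus e$;
- (iii) $\big\|\sum_{M<|k|\le m}q_ke_k\big\|\le|\gamma|L|\Delta|^{1/2}+\delta$ for all $M<m\le M'$.

If $\gamma$ is real, $Q$ is real-valued.

Let $J$ be a large integer, $\theta(x)=J(\frac{x^2}2+Lx)$, and
$$T=\gamma\chi_\Delta\,\varphi_L(\theta)=-\gamma\sum_{1\le|l|<L}\Big(1-\frac{|l|}L\Big)\chi_\Delta e^{2\pi il\theta}.$$
All data other than $J$ are fixed; each claim will hold for all sufficiently large $J$, and $o(1)$ refers to $J\to\infty$.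

**Step 1: $\theta$ equidistributes on $\Delta$.** We show that for every continuous $1$-periodic $\psi$,
$$\int_\Delta\psi(\theta(x))\,dx\to|\Delta|\int_0^1\psi . \tag{4}$$
For $l\ge1$ the integral $\int_\Delta e^{2\pi il\theta}$ is the number $c_0$ of Lemma 1 with $\lambda=lJ$, so its modulus is at most $4(lJ)^{-1/2}\to0$. For $l\le-1$ conjugate. Hence (4) holds for trigonometric polynomials. Given $\omega>0$, Fejér's theorem gives a trigonometric polynomial $P$ with $\|\psi-P\|_\infty\le\omega$. Replacing $\psi$ by $P$ changes each side of (4) by at most $\omega|\Delta|$, so the limit superior of the difference of the two sides is at most $2\omega|\Delta|$. Let $\omega\to0$.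

**Step 2: the claims on $T$ and $e$.** By (4) with $\psi=|\varphi_L|$ and by (1), $\|T\|\le2|\gamma||\Delta|+\delta$ for large $J$. Let $e=\{x\in\Delta:\langle\theta(x)\rangle<\tau\}$. Let $\psi=1$ where $\langle t\rangle\le\tau$, $\psi=0$ where $\langle t\rangle\ge2\tau$, and $\psi$ linear in $\langle t\rangle$ in between. Then $\int_0^1\psi=2\tau+\tau=3\tau$, so (4) gives $|e|\le\int_\Delta\psi(\theta)\le4\tau|\Delta|$ for large $J$. On $\Delta\setminus e$, by (1) and $L\ge\tau^{-3}$, $|T-\gamma|=|\gamma|K_L(\theta)\le\frac{|\gamma|}{4L\tau^2}\le\tau|\gamma|$.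

**Step 3: locate the plateaus.** By Lemma 1 with $\lambda=lJ$, the harmonic $\chi_\Delta e^{2\pi il\theta}$, $1\le l\le L-1$, lives essentially on
$$I_l=\mathbb Z\cap lJ[L+a,L+b],$$
because $k\in I_l$ is equivalent to $y_k\in[a,b]$. These sets are nonempty once $J(b-a)\ge1$. Since $I_l\subset[lJL,lJ(L+1)]$ and $l(L+1)<(l+1)L$ for $l<L$, they are disjoint and increasing in $l$. This is what the term $Lx$ in the phase is for: without it the windows would be $lJ[a,b]$, which for $a=0$ all contain $0$. Take $J>M$, so that $\min I_1\ge JL>M$. Let $M'=\max I_{L-1}\le L^2J$ and put $\max I_0:=M$.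

**Step 4: define $Q$, filling the gaps.** Monotonicity does not allow small coefficients between two plateaus, so each gap must be filled at a height not below that of the next plateau. We also tilt everything slightly to make the decrease strict. Put
$$r_l=\frac{1-l/L}{\sqrt{lJ}},\qquad\rho_k=1+\frac1J\Big(1-\frac k{M'+1}\Big)\in\big(1,1+\tfrac1J\big]\quad(0\le k\le M').$$
For $M<k\le M'$ let $l$ be the index with $\max I_{l-1}<k\le\max I_l$, and let $d_k^{(l)}$ be the numbers $d_k$ of Lemma 1 for $\lambda=lJ$. Define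

- if $k\in I_l$ (plateau): $q_k=-\gamma(1-\frac lL)\rho_kd_k^{(l)}$ and $q_{-k}=-\gamma(1-\frac lL)\rho_k\overline{d_k^{(l)}}$;
- otherwise (gap): $q_k=q_{-k}=|\gamma|r_l\rho_k$.

Since $|d_k^{(l)}|=(lJ)^{-1/2}$ for $k\in I_l$, in both cases $|q_{\pm k}|=|\gamma|r_l\rho_k>0$. As $k$ grows, $l$ does not decrease, $r_l$ is strictly decreasing in $l$, and $\rho_k$ is strictly decreasing in $k$. So the moduli are strictly decreasing. They are at most $2|\gamma|J^{-1/2}$, which is less than $\beta$ for large $J$. This is (i). If $\gamma$ is real then $q_{-k}=\overline{q_k}$, so $Q$ is real.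

**Step 5: the plateau part is close to $T$ in $L^2$.** Write $Q=Q^{\rm main}+Q^{\rm gap}$. The function $\chi_\Delta e^{2\pi il\theta}$ has the Fourier coefficients $c_k^{(l)}$ of Lemma 1 with $\lambda=lJ$, and its conjugate has the coefficient $\overline{c_k^{(l)}}$ at $-k$. Also $0<\rho_k-1\le\frac1J$, and $\|d^{(l)}\|_{\ell^2}^2=\frac{|I_l|}{lJ}\le\frac{lJ(b-a)+1}{lJ}\le2$, where $|I_l|$ counts elements. By Parseval and the triangle inequality,
$$\|Q^{\rm main}-T\|_2\le2|\gamma|\sum_{l=1}^{L-1}\big(\|c^{(l)}-d^{(l)}\|_{\ell^2}+J^{-1}\|d^{(l)}\|_{\ell^2}\big)\to0 .$$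

**Step 6: the gap part is small in $L^1$.** For $n=r-p+1$ consecutive frequencies, $\big|\sum_{k=p}^re_k(x)\big|=\big|\frac{\sin\pi nx}{\sin\pi x}\big|\le\min(n,\frac1{2x})$ for $0<x\le\frac12$, so
$$\Big\|\sum_{k=p}^re_k\Big\|\le2\int_0^{1/2}\min\Big(n,\frac1{2x}\Big)dx=1+\log n .$$
By Abel summation,
$$\sum_{k=p}^r\rho_ke_k=\sum_{k=p}^{r-1}(\rho_k-\rho_{k+1})\sum_{i=p}^ke_i+\rho_r\sum_{i=p}^re_i .$$
Since $\rho_k$ is positive and decreasing, for $1\le p\le r\le M'$ the norm is at most $\rho_p(1+\log M')\le2(1+\log M')$. The same holds with $e_{-k}$ in place of $e_k$. There are at most $L-1$ gaps on each side and $r_l\le J^{-1/2}$. So every partial sum of $Q^{\rm gap}$ over $M<|k|\le m$ has norm at most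
$$4L|\gamma|J^{-1/2}\big(1+\log(L^2J)\big)\to0 . \tag{5}$$
Steps 5 and 6 give $\|Q-T\|\le\|Q^{\rm main}-T\|_2+\|Q^{\rm gap}\|\le\delta$ for large $J$, which completes (ii).

It matters here that the norm is $L^1$. If $L\ge3$, the gap between $I_1$ and $I_2$ has about $J(L+2a-b)\ge J(L-1)$ frequencies, each with $|q_k|^2\ge|\gamma|^2(1-\frac2L)^2/(2J)$. So $\|Q^{\rm gap}\|_2$ does not tend to $0$.

**Step 7: the partial sums.** A partial sum of $Q^{\rm main}$ has $L^1$ norm at most its $L^2$ norm, which is at most $\|Q^{\rm main}\|_2\le\|T\|_2+o(1)\le|\gamma|L|\Delta|^{1/2}+o(1)$, since $|T|\le|\gamma|L$ on $\Delta$. Adding (5), we get (iii) for large $J$, uniformly in $m$. $\square$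

## 7. Step functions: cutting fine enough to control partial sums

The bound (iii) of Lemma 2 carries a factor $L$, but also $|\Delta|^{1/2}$. So if a step function is cut into short intervals, the one unfinished correction costs almost nothing.

**Lemma 3 (step functions).** Let $\tilde f\ne0$ be a step function (finite combination of indicators of intervals $[p,q)\subset[0,1)$), $\tau\in(0,\frac14)$, $\beta>0$, $M\in\mathbb Z_{\ge0}$. There are $M'>M$, $Q=\sum_{M<|k|\le M'}q_ke_k$ and a measurable $e\subset[0,1]$, $|e|\le\tau$, such that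

- (i) $|q_k|=|q_{-k}|$ and $\beta>|q_{M+1}|>\dots>|q_{M'}|>0$;
- (ii) $\int_{[0,1]\setminus e}|Q-\tilde f|\le\tau$ and $\|Q\|\le2\|\tilde f\|+\tau$;
- (iii) $\big\|\sum_{M<|k|\le m}q_ke_k\big\|\le\|Q\|+\tau$ for $M<m\le M'$.

If $\tilde f$ is real, $Q$ can be taken real.

**Step 1: choose parameters and assemble $Q$.** Choose $\tau'\in(0,\tau/4]$ with $\tau'\|\tilde f\|\le\tau/4$, then an integer $L\ge\max(2,\tau'^{-3})$. Write $\tilde f=\sum_{i=1}^\nu\gamma_i\chi_{\Delta_i}$ with disjoint intervals and $\gamma_i\ne0$, subdivided so finely that $|\gamma_i|L|\Delta_i|^{1/2}\le\tau/8$ for all $i$. Put $\delta=\tau/(8\nu)$. Apply Lemma 2 for $i=1,\dots,\nu$ with $\tau'$ in place of $\tau$, obtaining $Q_i,T_i,e_i$. Step $i$ starts at $M_{i-1}$, where $M_0=M$ and $M_i$ is the $M'$ produced in step $i$. For $i\ge2$ replace $\beta$ by the least modulus of a coefficient of $Q_{i-1}$. Let $Q=\sum_iQ_i$, $M'=M_\nu$, $e=\bigcup_ie_i$.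

**Step 2: monotonicity, size and closeness.** Claim (i) holds by the choice of the bounds, and the reality claim follows from Lemma 2. Also $|e|\le4\tau'\sum_i|\Delta_i|\le4\tau'\le\tau$, and $\|Q-\sum_iT_i\|\le\nu\delta=\tau/8$. Off $e$ we have $|\sum_iT_i-\tilde f|\le\tau'|\tilde f|$: this is Lemma 2(ii) on $\Delta_i\setminus e_i$, and outside $\bigcup_i\Delta_i$ both functions vanish. Hence $\int_{[0,1]\setminus e}|Q-\tilde f|\le\frac\tau8+\tau'\|\tilde f\|\le\tau$. Furthermore $\|Q\|\le\sum_i(2|\gamma_i||\Delta_i|+\delta)+\frac\tau8\le2\|\tilde f\|+\tau$.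

**Step 3: partial sums.** For $M_{j-1}<m\le M_j$ the partial sum is $\sum_{i<j}Q_i$ plus a partial sum of $Q_j$. Because the $T_i$ have disjoint supports, $\|\sum_{i<j}T_i\|\le\|\sum_{i\le\nu}T_i\|$. So the norm of the partial sum is at most
$$\Big\|\sum_{i<j}T_i\Big\|+\frac\tau8+\frac\tau8+\delta\le\Big\|\sum_{i\le\nu}T_i\Big\|+\frac{3\tau}8\le\|Q\|+\frac\tau2 .\qquad\square$$

## 8. The set $E$, prepared from a dense list before $f$ is known

The set $E$ must be fixed before $f$. We therefore prepare corrections for a countable dense list of step functions, all along one frequency axis. Given $f$, we shall use only some of them, and the frequencies of the unused ones must be filled by something harmless. To allow this, each new correction gets a bound $\beta_n$ that is tiny compared with the *number* of frequencies already passed.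

Let $(f_n)_{n\ge1}$ list each nonzero step function with rational endpoints and values in $\mathbb Q+i\mathbb Q$ infinitely often. Then every tail of the list is dense in $L^1$, and the real members of every tail are dense in real $L^1$. Put $M_0=0$, $\tau_n=\epsilon4^{-n}$, $\beta_1=\frac14$. Inductively let $Q_n,M_n,e_n$ be the $Q,M',e$ given by Lemma 3 for $f_n,\tau_n,\beta_n$ and $M=M_{n-1}$, with $Q_n$ real if $f_n$ is real. Then set
$$\beta_{n+1}=\min\Big(\tfrac12\min_{M_{n-1}<k\le M_n}|q_k|,\ \frac{4^{-(n+1)}}{2M_n+1}\Big),$$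
where $Q_n=\sum_{M_{n-1}<|k|\le M_n}q_ke_k$. Consequently
$$2\beta_{n+1}\le|q_k|<\beta_n\quad(M_{n-1}<|k|\le M_n),\qquad(2M_{n-1}+1)\beta_n\le4^{-n}\quad(n\ge1), \tag{6}$$
and $\beta_n$ decreases. Let
$$E=[0,1]\setminus\bigcup_{n\ge1}e_n .$$
Then $|E|\ge1-\sum_n\epsilon4^{-n}=1-\epsilon/3>1-\epsilon$. The set $E$ depends neither on $f$ nor on $\eta$.

## 9. The function $g$: selected corrections and fillers

By homogeneity let $\|f\|=1$, and put $\kappa=\min(\eta/28,1/18)$. One correction $Q_{n_1}$, for an approximation of $f$ itself, costs the factor $2$. The rest must cost only a multiple of $\kappa$.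

**Step 1: choose the corrections and the fillers.** Put $n_0=0$, $R_0=f$. Given $n_{j-1}$ and $R_{j-1}\in L^1$ ($j\ge1$), choose $n_j>n_{j-1}$ with
$$\|R_{j-1}-f_{n_j}\|\le\kappa2^{-j},\qquad4^{-n_j}\le\tfrac14\kappa2^{-j},\qquad\text{and for }j=1:\ \int_{e_{n_1}}|f|\le\kappa . \tag{7}$$
This is possible because every tail of the list is dense. The last condition holds for all large $n_1$, since $|e_n|\le\tau_n\to0$ and the integral is absolutely continuous. If $f$ is real, choose $f_{n_j}$ real. The filler is
$$F_j=\sum_k\beta_{n_j}\Big(1+\frac1{|k|+1}\Big)e_k,$$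
where $k$ runs over $M_{n_{j-1}}<|k|\le M_{n_j-1}$ if $j\ge2$, and over $|k|\le M_{n_1-1}$ if $j=1$ (so $k=0$ is included). Its coefficients lie in $(\beta_{n_j},2\beta_{n_j}]$, with the value $2\beta_{n_j}$ only at $k=0$. By (6) and (7) the sum of its coefficients is at most $2(2M_{n_j-1}+1)\beta_{n_j}\le2\cdot4^{-n_j}\le\frac12\kappa2^{-j}$, and this also bounds the norm of every partial sum of $F_j$. Finally set
$$R_j=(R_{j-1}-F_j-Q_{n_j})\,\chi_{[0,1]\setminus e_{n_j}} .$$

**Step 2: the remainders and all later stages are small.** By Lemma 3(ii),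
$$\|R_j\|\le\|R_{j-1}-f_{n_j}\|+\|F_j\|+\tau_{n_j}\le\kappa2^{-j}+3\cdot4^{-n_j}\le2\kappa2^{-j}.$$
For $j\ge2$ this gives $\|f_{n_j}\|\le\|R_{j-1}\|+\kappa2^{-j}\le5\kappa2^{-j}$. By Lemma 3(ii) again, $\|Q_{n_j}\|+\tau_{n_j}\le2\|f_{n_j}\|+2\tau_{n_j}\le11\kappa2^{-j}$. Lemma 3(iii) bounds the partial sums of $Q_{n_j}$ by the same number. Adding the filler, we obtain:
$$\text{for }j\ge2,\text{ every symmetric partial sum of }F_j+Q_{n_j}\text{ has norm}\le12\kappa2^{-j}. \tag{8}$$
Hence $g:=\sum_{j\ge1}(F_j+Q_{n_j})$ converges in $L^1$.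

**Step 3: $g=f$ on $E$.** The set $E$ is disjoint from all $e_n$, so on $E$ we have $R_j=f-\sum_{i\le j}(F_i+Q_{n_i})$. Since $\|R_j\|\to0$, it follows that $g=f$ a.e. on $E$. Change $g$ on a null set to get equality everywhere on $E$.

**Step 4: the moduli decrease (A1).** The spectra of $F_1,Q_{n_1},F_2,Q_{n_2},\dots$ are consecutive symmetric blocks filling $\mathbb Z$. By $L^1$ convergence, $c_k(g)$ is the coefficient at $k$ of the one block that contains $k$. Within each block the moduli are even in $k$ and strictly decreasing in $k\ge0$. It remains to pass from one block to the next.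

- From $F_j$ to $Q_{n_j}$: the coefficients of $F_j$ are greater than $\beta_{n_j}$, and those of $Q_{n_j}$ have modulus less than $\beta_{n_j}$.
- From $Q_{n_{j-1}}$ to a nonempty $F_j$, $j\ge2$: the coefficients of $F_j$ are less than $2\beta_{n_j}\le2\beta_{n_{j-1}+1}$, which by (6) is at most every modulus in $Q_{n_{j-1}}$.
- From $Q_{n_{j-1}}$ directly to $Q_{n_j}$, when $F_j$ is empty, that is $j\ge2$ and $n_j=n_{j-1}+1$: the moduli in $Q_{n_j}$ are less than $\beta_{n_j}$, and those in $Q_{n_{j-1}}$ are at least $2\beta_{n_j}$.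

So $|c_k(g)|=|c_{-k}(g)|$ and $|c_k(g)|>|c_{k+1}(g)|$ for all $k\ge0$.

**Step 5: convergence and the norm of $g$ (A3).** $S_m(g)$ is a sum of complete stages $F_j+Q_{n_j}$ plus a symmetric partial sum of the next stage. By (8), $S_m(g)\to g$ in $L^1$. Since $\sum_{j\ge2}12\kappa2^{-j}=6\kappa$ and $\|F_1\|\le\kappa$,
$$\|g-F_1-Q_{n_1}\|\le6\kappa,\qquad\|g-Q_{n_1}\|\le7\kappa . \tag{9}$$
Also $\|Q_{n_1}\|\le2\|f_{n_1}\|+\tau_{n_1}\le2+2\kappa$. Hence $\|g\|\le2+9\kappa\le2+\eta$.

**Step 6: the partial sums (A2).** If $m\le M_{n_1}$, then $S_m(g)$ is a partial sum of $F_1$, of norm at most $\kappa$, plus a possibly empty partial sum of $Q_{n_1}$. By Lemma 3(iii) and (9), $\|S_m(g)\|\le\kappa+\|Q_{n_1}\|+\tau_{n_1}\le\|Q_{n_1}\|+2\kappa\le\|g\|+9\kappa$. If $m>M_{n_1}$, then (8) and (9) give $\|S_m(g)\|\le\|F_1+Q_{n_1}\|+6\kappa\le\|g\|+12\kappa$. So $\|S_m(g)\|\le\|g\|+14\kappa$ in all cases.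

To turn this into a multiplicative bound we need $\|g\|$ from below. This is the purpose of the last condition in (7). With $e^c=[0,1]\setminus e_{n_1}$, Lemma 3(ii) and (7) give
$$\|Q_{n_1}\|\ge\int_{e^c}|f_{n_1}|-\tau_{n_1}\ge\int_{e^c}|f|-\kappa\ge1-2\kappa ,$$
because $\|f-f_{n_1}\|+\tau_{n_1}\le\frac\kappa2+\frac\kappa8\le\kappa$. By (9), $\|g\|\ge1-9\kappa\ge\frac12$. Therefore $\|S_m(g)\|\le\|g\|+14\kappa\le(1+28\kappa)\|g\|\le(1+\eta)\|g\|$ for all $m\ge0$. If $f$ is real, all $F_j$ and $Q_{n_j}$ are real, so $g$ is real. This proves Theorem 1. $\blacksquare$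

## 10. Why the norm must double

In the second test of Section 2, bringing $c_N$ to $0$ cost a factor close to $2$. We show that (C1) with bounded greedy sums forces $c_{\sigma(m)}(g)$ to be small, at a rate depending on $\|f\|$ alone, and that this forces the cost. We use the following theorem of McGehee, Pigno and Smith (*Hardy's inequality and the $L^1$ norm of exponential sums*, Ann. of Math. 113 (1981)): there is an absolute constant $C$ with
$$\sum_{j=1}^N\frac{|a_j|}j\le C\Big\|\sum_{j=1}^Na_je_{n_j}\Big\|\quad\text{for all integers }n_1<\dots<n_N\text{ and complex }a_j. \tag{10}$$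

**Step 1: decay along $\sigma$.** Let $g$ correspond to $f$ as in Theorem 2. List $\{\sigma(k):|k|\le m\}$ as $n_1<\dots<n_{2m+1}$ and put $a_j=c_{n_j}(g)$. The set is symmetric, so $n_{2m+2-j}=-n_j$, and $G_m(g)(-x)$ has the coefficient $a_{2m+2-j}$ at $n_j$. Apply (10) to $G_m(g)(x)$ and to $G_m(g)(-x)$ and add:
$$\sum_{j=1}^{2m+1}\frac{|a_j|+|a_{2m+2-j}|}j\le2C\|G_m(g)\|\le2CB\|f\| .$$
For each $j$, one of $\pm n_j$ is $\sigma(k)$ with $0\le k\le m$, so by (C1) the numerator is at least $|c_{\sigma(m)}(g)|$. Since $\sum_{j\le2m+1}\frac1j\ge\log(2m+2)$,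
$$|c_{\sigma(m)}(g)|\le\frac{2CB\|f\|}{\log(2m+2)}\qquad(m\ge0). \tag{11}$$

**Step 2: the complex case.** For $m\ge0$ let $n=\sigma(m)$ and $f=e_n\chi_E$, so $\|f\|=c_n(f)=|E|$. With the corresponding $g$, the function $h=g-f$ vanishes on $E$, and by (11)
$$\|h\|\ge|c_n(h)|\ge|E|-\frac{2CB|E|}{\log(2m+2)} .$$
Since $f$ vanishes off $E$ and $h$ vanishes on $E$, $A|E|\ge\|g\|=\|f\|+\|h\|\ge2|E|-o(1)$ as $m\to\infty$. So $A\ge2$.

**Step 3: the real case.** We replace $e_n$ by a real square wave, and test against a polynomial so that (11) still applies. Let $r(x)=\operatorname{sgn}\sin2\pi x$ and let $s$ be its Fejér mean of order $N$. Then $s$ is a real polynomial with frequencies $|l|<N$, $|s|\le1$ and $\hat s(0)=0$. Let $f(x)=r(nx)\chi_E(x)$ with $n\ge1$, so $\|f\|=|E|$. As $n\to\infty$, Fejér's lemma gives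
$$\int_0^1f(x)s(nx)\,dx=\int_0^1\chi_E(x)\,(rs)(nx)\,dx\to|E|\int_0^1rs .$$
To see this, choose a trigonometric polynomial $P$ close to $rs$ in $L^1$. Replacing $rs$ by $P$ changes either side by at most $\|rs-P\|$, since $\int_0^1|(rs-P)(nx)|dx=\|rs-P\|$. For $P$ the claim follows from the Riemann–Lebesgue lemma.

On the other hand,
$$\int_0^1g(x)s(nx)\,dx=\sum_{0<|l|<N}\hat s(l)\,c_{-ln}(g)\to0\qquad(n\to\infty).$$
Indeed $g$ is real, so $|c_{-k}(g)|=|c_k(g)|$, and (11) bounds $|c_{-ln}(g)|$ by $2CB|E|/\log(2|\sigma^{-1}(ln)|+2)$. For fixed $l\ne0$ we have $|\sigma^{-1}(ln)|\to\infty$ because $\sigma$ is a bijection. The function $g$ changes with $n$, but the bound depends only on $\|f\|=|E|$.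

With $h=g-f$, which vanishes on $E$, and $|s|\le1$, we get $\|h\|\ge\big|\int_0^1h(x)s(nx)dx\big|\ge|E|\int_0^1rs-o(1)$. As in Step 2, $A|E|\ge|E|+\|h\|$, so $A\ge1+\int_0^1rs$. Let $N\to\infty$: since $s\to r$ in $L^2$, $\int_0^1rs\to\int_0^1r^2=1$, and $A\ge2$. This proves Theorem 2. $\blacksquare$

## 11. A rearrangement that forces $g\in L^2$

For Theorem 3 we choose $\sigma$ so that nearly all early positions carry lacunary frequencies, for which the $L^1$ and $L^2$ norms are comparable. The other frequencies are inserted at very sparse positions. Let $\Lambda=\{4^j:j\ge0\}=\{1,4,16,\dots\}$.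

**Step 1: a lacunary inequality.** If $P$ is a polynomial with spectrum in $\Lambda\cup(-\Lambda)$, then
$$\|P\|_2\le C_0\|P\|_1,\qquad C_0=2^{3/2} . \tag{12}$$
Write $P=P_++P_-$ with spectra in $\Lambda$ and $-\Lambda$, and $P_+=\sum_ap_ae_{4^a}$. By base-$4$ expansion, $4^a+4^b$ determines $\{a,b\}$. So each coefficient of $P_+^2$ is a sum of at most two products $p_ap_b$ over ordered pairs $(a,b)$, and
$$\|P_+\|_4^4=\|P_+^2\|_2^2\le2\sum_{a,b}|p_ap_b|^2=2\|P_+\|_2^4 .$$
The same holds for $P_-$. Since $P_+$ and $P_-$ are orthogonal, $\|P\|_4\le2^{1/4}(\|P_+\|_2+\|P_-\|_2)\le2^{3/4}\|P\|_2$. By Hölder's inequality (with $\frac12=\frac13\cdot1+\frac23\cdot\frac14$), $\|P\|_2\le\|P\|_1^{1/3}\|P\|_4^{2/3}\le\|P\|_1^{1/3}\,2^{1/2}\|P\|_2^{2/3}$, and (12) follows.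

**Step 2: the rearrangement.** Let $n_1<n_2<\cdots$ be the positive integers not in $\Lambda$. Let $\sigma(4^i)=n_i$ for $i\ge1$, let $\sigma$ map $\{1,2,\dots\}\setminus\{4^i:i\ge1\}$ increasingly onto $\Lambda$, and put $\sigma(0)=0$, $\sigma(-k)=-\sigma(k)$. For example $\sigma(1)=1$, $\sigma(2)=4$, $\sigma(3)=16$, $\sigma(4)=n_1=2$, $\sigma(5)=64$.

**Step 3: the non-lacunary coefficients are summable.** Let $g$ be as in the theorem, $B=\sup_m\|G_m(g)\|$ and $a_k=|c_{\sigma(k)}(g)|=|c_{\sigma(-k)}(g)|$. By (C1) this is decreasing in $k\ge0$, and $a_k\le\|G_k(g)\|\le B$. For $m\ge1$, the terms of $G_m(g)$ with frequency outside $\pm\Lambda$ are the constant term and those at $\pm n_i$ with $4^i\le m$. They number at most $1+2\log_4m$, and each has norm at most $B$. So the $\pm\Lambda$-part of $G_m(g)$ has $L^1$ norm at most $B(2+2\log_4m)$. The number of $k\in\{1,\dots,m\}$ with $\sigma(k)\in\Lambda$ is $m-\lfloor\log_4m\rfloor\ge\frac m2$, since $m\le2^m$ gives $\log_4m\le\frac m2$. By monotonicity of $a_k$, Parseval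 and (12),
$$m\,a_m^2\le2\sum_{1\le k\le m,\ \sigma(k)\in\Lambda}a_k^2\le C_0^2B^2(2+2\log_4m)^2 .$$
The middle expression is exactly the squared $L^2$ norm of the $\pm\Lambda$-part, because the moduli at $\pm\sigma(k)$ agree. With $m=4^i$,
$$|c_{\pm n_i}(g)|=a_{4^i}\le C_0B(2+2i)2^{-i},\qquad\text{so}\qquad\sum_i|c_{\pm n_i}(g)|<\infty .$$

**Step 4: $g\in L^2$.** By Step 3 the parts of $G_m(g)$ outside $\pm\Lambda$ are bounded in $L^1$ uniformly in $m$, and the $G_m(g)$ are bounded in $L^1$. Hence the $\pm\Lambda$-parts are bounded in $L^1$, and by (12) in $L^2$. So $\sum|c_k(g)|^2$ over $k\in\pm\Lambda$ is finite. Over the remaining $k$ it is finite because those coefficients are summable. Thus $\sum_k|c_k(g)|^2<\infty$, and $g\in L^2$ by the Riesz–Fischer theorem and uniqueness of Fourier coefficients.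

**Step 5: the consequence.** If $g=f$ on $E$, then $f\in L^2(E)$, so an $f\in L^1$ with $f\notin L^2(E)$ is never matched. For $|E|>0$ real functions of this kind exist: choose disjoint measurable $E_j\subset E$, $j\ge1$, with $|E_j|=2^{-j}|E|$, and let $f=\sum_j2^{j/2}\chi_{E_j}$. Then $\int f=|E|\sum_j2^{-j/2}<\infty$, while $\int_Ef^2=\sum_j|E|=\infty$. This proves Theorem 3. $\blacksquare$
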